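# Convex bodies that are not weakly decomposable

## 1. Weak decomposability, and the guess that only simplices lack it

Here is a first guess: *the simplices are the only convex bodies that are not weakly decomposable.* We make it precise and test it on polygons, polytopes and smooth bodies, where it survives. Then we prove that in every dimension $n\ge 3$ it is false, and false for most convex bodies in the sense of Baire category.

Let $\mathcal K_n$ be the family of (nonempty) compact convex subsets of $\mathbb R^n$, with the Hausdorff metric $d_H$. A convex body is a $K\in\mathcal K_n$ with nonempty interior. Write $S=\mathbb S^{n-1}$, $B$ for the closed unit ball, $h_K(v)=\max_{x\in K}x\cdot v$ for the support function, and $F(K,v)=\{x\in K:x\cdot v=h_K(v)\}$ for the support set in direction $v\ne0$. Mixed volumes are denoted by $V$, and $T[k]$ means "$T$ repeated $k$ times".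

**Definition 1 (surface area measure).** For a convex body $K$, $S_K$ is the finite Borel measure on $S$ with
$$S_K(\omega)=\mathcal H^{n-1}\big(\{x\in\partial K:\ x\text{ has an outer unit normal in }\omega\}\big).$$

For the cube $[0,1]^n$ the measure $S_K$ has an atom of mass $1$ at each $\pm e_i$ and nothing else. For $K=B$ it is $\mathcal H^{n-1}$ on $S$. Always $S_K(\{u\})=\mathcal H^{n-1}(F(K,u))$. Recall that $\mathcal H^{n-1}$-almost every boundary point of a body has only one outer unit normal.

**Definition 2 (homothety, as used here).** For $L,K\in\mathcal K_n$ write $L\equiv K$ if $L=\lambda K+x$ with $\lambda\ge0$ and $x\in\mathbb R^n$.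

The value $\lambda=0$ is allowed, so a one-point set $L$ satisfies $L\equiv K$ for every $K$.

**Definition 3 (weakly decomposable; Saroglou, Soprunov and Zvavitch).** A convex body $K\subset\mathbb R^n$ is weakly decomposable if there is $L\in\mathcal K_n$ with $L\not\equiv K$ and $S_{K+L}\ll S_K$.

In words: adding $L$ creates no new normal directions, up to $S_K$-null sets, and $L$ is not just a copy of $K$. The question, from the slides "Around Bezout Inequalities For Mixed Volumes", is whether some body other than a simplex fails to be weakly decomposable.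

The measure $S_{K+L}$ is computed with mixed area measures. We use the following facts, found in Schneider, *Convex Bodies: The Brunn–Minkowski Theory*.

**(F1)** For $\tau\ge0$,
$$S_{K+\tau L}=\sum_{i=0}^{n-1}\binom{n-1}i\tau^i\,S(K[n-1-i],L[i]). \tag{1}$$
The mixed area measures $S(K_2,\dots,K_n)$ are nonnegative, centered ($\int v\,dS(\cdots)(v)=0$) and weakly continuous in their arguments, and $nV(M,K_2,\dots,K_n)=\int h_M\,dS(K_2,\dots,K_n)$. We put $S_L:=S(L[n-1])$ for every $L\in\mathcal K_n$; for bodies this is Definition 1, and always $S_L(\{u\})=\mathcal H^{n-1}(F(L,u))$. Minkowski's existence and uniqueness theorems hold: a finite centered measure not concentrated on a great subsphere is $S_K$ for a convex body $K$, which is unique up to translation.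

For example, let $n=3$, $K=[0,1]^3$, $L=[0,e_3]$. The box $K+\tau L$ has facets of area $1$ with normals $\pm e_3$ and of area $1+\tau$ with normals $\pm e_1,\pm e_2$. Comparing with $S_K+2\tau S(K,L)+\tau^2S_L$, we read off $S(K,L)=\frac12(\delta_{e_1}+\delta_{-e_1}+\delta_{e_2}+\delta_{-e_2})$ and $S_L=0$.

The name is explained by the following example. If $K=A+D$ with $A,D\not\equiv K$ (that is, $K$ is decomposable), take $L=A$. By (1) for $A$ and $D$, $S_{K+A}=S_{2A+D}\le 2^{n-1}S_{A+D}=2^{n-1}S_K$. So decomposable bodies are weakly decomposable.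

## 2. Polygons, polytopes and bodies of class $C^2_+$

We first collect what we need about simplices. The lemma is used with $m=n$ in this section and with $m=n-1$ later.

**Lemma 1 (simplices).** Let $T=\{x\in\mathbb R^m:x\cdot n_i\le1,\ 0\le i\le m\}$ be a simplex with $0\in\operatorname{int}T$, $m\ge2$.

(a) The $n_i$ are affinely independent, $\sum_i\beta_in_i=0$ for some $\beta_i>0$, and any $m$ of the $n_i$ are linearly independent.

(b) For every $G\in\mathcal K_m$ there is exactly one pair $(\lambda,b)\in\mathbb R\times\mathbb R^m$ with $h_G(n_i)=\lambda+b\cdot n_i$ for all $i$. Here $\lambda\ge0$, $G\subset\lambda T+b=\{x:x\cdot n_i\le h_G(n_i)\ \forall i\}$, and $V(T[m-1],G)=\lambda|T|$.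

We call $\lambda T+b$ the circumscribed homothet of $G$ and $\lambda$ its ratio.

*Proof.* (a) The polar body $T^\circ=\operatorname{conv}\{n_0,\dots,n_m\}$ has dimension $m$ and contains $0$ in its interior, because $T$ is bounded with $0$ in its interior. Being the hull of $m+1$ points, it is a simplex, so the $n_i$ are affinely independent, and the barycentric coordinates $\beta_i$ of $0$ are positive. Suppose $\sum_ic_in_i=0$ with $c_k=0$. Then $c-(\sum_lc_l)\beta$ has coordinate sum $0$ (normalize $\sum\beta_i=1$) and annihilates the $n_i$, so it vanishes. Its $k$-th coordinate gives $\sum_lc_l=0$, hence $c=0$.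

(b) By affine independence the $m+1$ linear equations for the $m+1$ unknowns $(\lambda,b)$ are uniquely solvable. Moreover $\lambda\sum\beta_i=\sum\beta_ih_G(n_i)\ge h_G(\sum\beta_in_i)=0$. Clearly $G\subset\{x:x\cdot n_i\le h_G(n_i)\}=\{x:(x-b)\cdot n_i\le\lambda\}$. This set is $\lambda T+b$ if $\lambda>0$. If $\lambda=0$, then $(x-b)\cdot n_i\le0$ for all $i$ and $\sum\beta_in_i=0$ force $(x-b)\cdot n_i=0$ for all $i$, so $x=b$, and again the set is $\lambda T+b$. Finally $V(T[m-1],G)=\frac1m\sum_ih_G(n_i/|n_i|)\,\mathcal H^{m-1}(F(T,n_i))$ depends only on the numbers $h_G(n_i)$, so it equals $V(T[m-1],\lambda T+b)=\lambda|T|$. $\square$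

**Test 1: the plane.** For $n=2$, (1) reads $S_{K+L}=S_K+S_L$, so $S_{K+L}\ll S_K$ iff $S_L\ll S_K$. Suppose $K$ is not a triangle. Then $S_K$ is not concentrated on three points, so $L^\infty(S_K)$ has dimension at least $4$. The condition $\int\psi v\,dS_K(v)=0$ consists of two linear equations, so it has a nonconstant bounded solution $\psi$. For small $\varepsilon>0$ the measure $(1+\varepsilon\psi)S_K$ is positive, centered and has the same null sets as $S_K$, so by Minkowski's theorem it is $S_L$ for a body $L$. As $S_L$ is not a multiple of $S_K$, $L\not\equiv K$. So every planar body other than a triangle is weakly decomposable; that triangles are not is the argument of Test 2. The guess is right for $n=2$, and this case is excluded from now on.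

**Test 2: a simplex.** *A simplex $\Delta$ is not weakly decomposable.* Let $S_{\Delta+L}\ll S_\Delta$. Then $S_{\Delta+L}$ is concentrated on the $n+1$ facet normals of $\Delta$. By Minkowski's existence and uniqueness theorems $\Delta+L$ is a polytope whose facet normals are among these. Since a bounded polytope with interior points has at least $n+1$ facets, all of them occur. So, after a translation that puts $0$ in $\operatorname{int}\Delta=\operatorname{int}\{x\cdot n_i\le1\}$, we have $\Delta+L=\{x:x\cdot n_i\le c_i\}$ with $c_i=h_{\Delta+L}(n_i)$, and Lemma 1(b) gives $\Delta+L=\mu\Delta+b$. As $V(\Delta+L)\ge V(\Delta)$, $\mu\ge1$, so $\Delta+L=\Delta+((\mu-1)\Delta+b)$, and by cancellation $L=(\mu-1)\Delta+b\equiv\Delta$.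

**Test 3: other polytopes.** *A polytope $Q=\{x:x\cdot u_i\le b_i,\ 1\le i\le N\}$ with unit normals $u_i$ and exactly $N\ge n+2$ facets is weakly decomposable.* The idea is to move the facet hyperplanes a little. For $c\in\mathbb R^N$ put $Q_c=\{x:x\cdot u_i\le c_i\}$.

For $c$ near $b$ all $N$ inequalities still define facets. Indeed, pick $z_i$ with $z_i\cdot u_i=b_i$ and $z_i\cdot u_k<b_k$ for $k\ne i$. Then $z_i+(c_i-b_i)u_i$ satisfies the $i$-th condition of $Q_c$ with equality and the others strictly. Also $Q_c$ is bounded, as $\{x:x\cdot u_i\le0\ \forall i\}=\{0\}$.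

Next, for $c$ close enough to $b$, every normal cone $N(Q_c,x)$ at a vertex $x$ of $Q_c$ is contained in $N(Q,q)$ for some vertex $q$ of $Q$. Otherwise there are $c^{(k)}\to b$ and vertices $x_k$ of $Q_{c^{(k)}}$ violating this. Pass to a subsequence such that the active set $I$ is the same for all $k$ (the $u_i$, $i\in I$, have rank $n$) and $x_k\to q\in Q$. All constraints in $I$ are active at $q$, so $q$ is a vertex of $Q$ and $N(Q_{c^{(k)}},x_k)=\operatorname{pos}\{u_i:i\in I\}\subset N(Q,q)$, a contradiction.

So the normal fan of $Q_c$ refines that of $Q$. The normal fan of $Q+Q_c$ is the common refinement, that is, the fan of $Q_c$. Hence the facet normals of $Q+Q_c$ are $u_1,\dots,u_N$, and $S_{Q+Q_c}\ll S_Q$. If $Q_c=\mu Q+b'$, then $c_i=\mu b_i+b'\cdot u_i$ for all $i$; such $c$ form a subset of a linear space of dimension at most $n+1<N$. Choosing $c$ near $b$ outside this space we get $L=Q_c\not\equiv Q$ with $S_{Q+L}\ll S_Q$.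

**Test 4: bodies of class $C^2_+$.** Suppose $h_K$ is $C^2$ off the origin and $D^2h_K(u)$ is positive definite on $u^\perp$ for each $u\in S$. Then $S_K$ has the positive continuous density $\det(D^2h_K(u)|_{u^\perp})$ with respect to $\mathcal H^{n-1}$ on $S$. If $L$ is an ellipsoid not homothetic to $K$, the sum $K+L$ is of the same class, so $S_{K+L}$ also has a density, and $S_{K+L}\ll S_K$. So $K$ is weakly decomposable.

Polytopes that are not simplices are dense among convex bodies, and so are bodies of class $C^2_+$. The guess has now been confirmed on two dense classes.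

## 3. Typical convex bodies are not weakly decomposable

Throughout the rest $n\ge3$ and $d:=n-1\ge2$.

**Theorem 1.** Let $n\ge3$. There is a convex body $K\subset\mathbb R^n$, not a simplex, which is not weakly decomposable. It is the limit of the recursive construction in Section 12. Such bodies exist in every nonempty open set of convex bodies.

**Theorem 2.** Let $n\ge3$.

(a) The set of convex bodies in $\mathbb R^n$ that are not weakly decomposable contains a dense $G_\delta$ of the space of convex bodies. Hence all convex bodies outside a meagre set are smooth, strictly convex and not weakly decomposable.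

(b) The same holds in the space of origin-symmetric convex bodies.

(c) A polytope is weakly decomposable iff it is not a simplex. So every example for Theorem 1 is non-polytopal.

Part (c) was proved in Tests 2 and 3.

## 4. Mixed terms, and facets whose shape would force homothety

**Why the planar argument does not extend.** For $n\ge3$ one can still produce many $L$ with $S_L\ll S_K$ by Minkowski's theorem, but (1) now contains the terms $S(K[n-1-i],L[i])$ with $0<i<n-1$, and these need not be absolutely continuous with respect to $S_K$. For $n=3$ and $\delta>0$ let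
$$K=\{|x+y|+|z|\le1,\ |x-y|+|z|\le1+\delta\},\qquad L=\{|x-y|+|z|\le1,\ |x+y|+|z|\le1+\delta\}.$$
Both have the eight facet normals proportional to $(\pm1,\pm1,\pm1)$. For $K$, in the coordinates $p=x+y$, $q=x-y$, the point $(p,q,z)=(\frac12,0,\frac12)$ satisfies only $p+z\le1$ with equality and $(0,\frac12+\delta,\frac12)$ only $q+z\le1+\delta$; the rest follows by symmetry. So $S_L\ll S_K$. But $F(K,e_3)$ is the segment $z=1$, $p=0$, $|q|\le\delta$, and $F(L,e_3)$ is the segment $z=1$, $q=0$, $|p|\le\delta$. Hence $F(K+L,e_3)=F(K,e_3)+F(L,e_3)$ is a rectangle of positive area, $S_{K+L}(\{e_3\})>0=S_K(\{e_3\})$, and $S_{K+L}\not\ll S_K$.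

So $S_{K+L}\ll S_K$ is a strong condition, and it makes sense to look for bodies where it forces $L\equiv K$. The final mechanism of the proof is visible in an ideal situation. It uses the Alexandrov–Fenchel inequality in the following form.

**(F2)** For a body $K$ and $L\in\mathcal K_n$: $V(K[n-1],L)^{n-1}\ge V(K)^{n-2}\,V(K,L[n-1])$. Indeed, with $a_i=V(K[n-i],L[i])$, Alexandrov–Fenchel gives $a_i^2\ge a_{i-1}a_{i+1}$. If $a_{n-1}=0$ there is nothing to prove. Otherwise $\dim L\ge n-1$, so $a_0,\dots,a_{n-1}>0$, the ratios $a_{i+1}/a_i$ are nonincreasing, and $a_{n-1}/a_0=\prod_{i=0}^{n-2}a_{i+1}/a_i\le(a_1/a_0)^{n-1}$.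

For a body $M$ with centroid $c_M$ put $\bar h_M(v)=h_M(v)-c_M\cdot v=\max_{x\in M}(x-c_M)\cdot v$. On $S$ we have $0<\bar h_M\le\operatorname{diam}M$ (the centroid is an interior point), and $\bar h_M$ is Lipschitz with constant at most $\operatorname{diam}M$. Since mixed area measures are centered, $\bar h_M$ may replace $h_M$ in the integral formula of (F1).

**The ideal situation.** Let $P$ be a simplicial polytope with facet normals $U$ and facets $T_u$. Write $|\cdot|$ for $d$-dimensional volume. Suppose $S_{P+L}$ is concentrated on $U$ and, in addition, *each $F(L,u)$ is a translate of $\lambda_uT_u$*. From $F(P+\tau L,u)=T_u+\tau F(L,u)$ we get $S_{P+\tau L}(\{u\})=(1+\tau\lambda_u)^d|T_u|$, so $S(P[n-2],L)$ and $S_L$ have masses $\lambda_u|T_u|$ and $\lambda_u^d|T_u|$ at $u$. With the weights $p_u'=\bar h_P(u)|T_u|/(nV(P))$, which sum to $1$,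
$$x:=\frac{V(P[n-1],L)}{V(P)}=\sum_up_u'\lambda_u,\qquad\zeta:=\frac{V(P,L[n-1])}{V(P)}=\sum_up_u'\lambda_u^d .$$
(F2) says $\zeta\le x^d$, Jensen's inequality says $\zeta\ge x^d$, and equality in Jensen's inequality for the strictly convex function $\lambda^d$ (here $d\ge2$ matters) forces $\lambda_u=x$ for all $u$. So $S_L=x^dS_P$, and by Minkowski's theorem $L\equiv P$ (if $x=0$, then $L$ is a point).

For a polytope the additional assumption in italics cannot be derived in general: that would contradict Test 3. We will construct $K$ so that it is extremely close to polytopes $P_1,P_2,\dots$, with each facet of $P_j$ replaced by a very shallow cap of special shape, and so that $S_{K+L}\ll S_K$ forces the part of $L$ facing a cap over $T_u$ to be approximately a homothet of $T_u$. To see which cap does this we zoom in near a facet normal.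

## 5. Monge–Ampère measures and hemispherical charts

For a convex $w:\mathbb R^d\to\mathbb R$ let $MA(w)(E)=\mathcal H^d(\partial w(E))$, where $\partial w(E)$ is the union of the subdifferentials at points of $E$. Two examples: $MA(\frac12|y|^2)$ is Lebesgue measure. For a convex body $T\subset\mathbb R^d$, $MA(h_T)=|T|\delta_0$, since $\partial h_T(0)=T$ and $\partial h_T(y)=F(T,y)\subset\partial T$ for $y\ne0$.

We recall three facts; see Gutiérrez, *The Monge–Ampère Equation*, and Rockafellar, *Convex Analysis*.

**(F3)** $MA(w)$ is a Radon measure, determined locally by $w$ and unchanged by adding affine functions. If $w_k\to w$ locally uniformly, then $MA(w_k)\to MA(w)$ vaguely; so $\liminf MA(w_k)(O)\ge MA(w)(O)$ for open $O$ and $\limsup MA(w_k)(Q)\le MA(w)(Q)$ for compact $Q$.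

**(F4)** For convex $f,g:\mathbb R^d\to\mathbb R$ there are nonnegative Radon measures $M(f[d-i],g[i])$ with
$$MA(f+\tau g)=\sum_i\binom di\tau^iM(f[d-i],g[i])\qquad(\tau\ge0),$$
and they are vaguely continuous under locally uniform convergence of $f$ and $g$. For smooth $f,g$ expand $\det(D^2f+\tau D^2g)$; the coefficients are mixed discriminants of positive semidefinite matrices, hence nonnegative. In general mollify $f$ and $g$. For a test function $\phi\ge0$ the integrals of $\phi$ against $MA(f_k+\tau g_k)$ are polynomials in $\tau$ of degree at most $d$ which by (F3) converge for every $\tau\ge0$. So their coefficients converge, the limits are positive linear functionals of $\phi$, and hence Radon measures. The same argument gives vague continuity. Example for $d=2$: with $f=\frac12|y|^2$ and $g=|y_1|$ we have $\partial(f+\tau g)(0,y_2)=[-\tau,\tau]\times\{y_2\}$, so $MA(f+\tau g)$ is Lebesgue measure plus $2\tau\mathcal H^1$ on the line $\{y_1=0\}$, and $M(f,g)$ is $\mathcal H^1$ on that line.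

**(F5)** Let $g$ be convex and Lipschitz on $\mathbb R^d$, $G=\overline{\partial g(\mathbb R^d)}$. Since $\operatorname{ri}\operatorname{dom}g^*\subset\partial g(\mathbb R^d)\subset\operatorname{dom}g^*$, $G$ is compact and convex, $|\partial g(\mathbb R^d)|=|G|$, and $h_G$ is the recession function of $g$: $h_G(y)=\lim_{t\to\infty}(g(x+ty)-g(x))/t$ for every $x$. As the quotient is nondecreasing in $t$, $g(x+y)-g(x)\le h_G(y)$. If $f$ is another such function with $T=\overline{\partial f(\mathbb R^d)}$, then the recession function of $f+\tau g$ is $h_T+\tau h_G$, so $\overline{\partial(f+\tau g)(\mathbb R^d)}=T+\tau G$ and $MA(f+\tau g)(\mathbb R^d)=|T+\tau G|$. Comparing coefficients of $\tau$, $M(f[d-1],g)(\mathbb R^d)=V(T[d-1],G)$. Example: $g=\sqrt{1+|y|^2}$ has $\partial g(\mathbb R^d)$ the open unit ball, and $h_G(y)=|y|$.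

The link with convex bodies is a chart near $u\in S$. For $s>0$ and $y\in u^\perp\cong\mathbb R^d$ let
$$\Theta_{u,s}(y)=\frac{u+sy}{|u+sy|},$$
a homeomorphism of $u^\perp$ onto the open hemisphere $\{v\cdot u>0\}$. Small $s$ means strong magnification near $u$. Let $\pi_u$ be the orthogonal projection onto $u^\perp$.

**Lemma 2 (chart formula).** Let $M$ be a convex body and $w(y)=h_M(u+sy)/s$ on $u^\perp$. For Borel $E\subset u^\perp$,
$$MA(w)(E)=\int_{\Theta_{u,s}(E)}(v\cdot u)\,dS_M(v).\tag{2}$$
If $K$ is a body, $L\in\mathcal K_n$, and $f,g$ differ by affine functions from $h_K(u+s\,\cdot)/s$ and $h_L(u+s\,\cdot)/s$, then for bounded Borel $E$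
$$M(f[d-1],g)(E)=\int_{\Theta_{u,s}(E)}(v\cdot u)\,dS(K[n-2],L)(v).\tag{3}$$

*Proof.* Since $\partial h_M(v)=F(M,v)$, the chain rule gives $\partial w(y)=\pi_uF(M,u+sy)$. So $\partial w(E)=\pi_u(X)$, where $X$ is the set of $x\in\partial M$ having a normal in $\Theta_{u,s}(E)$.

The map $\pi_u$ is injective on $X$: if $x\in X$ has normal $v$, $v\cdot u>0$, and $x+cu\in M$ with $c>0$, then $(x+cu)\cdot v>h_M(v)$, a contradiction; so a point of $X$ is the topmost point of $M$ over its projection. Over $\operatorname{int}\pi_uM$ the topmost points form the graph of a concave, locally Lipschitz function, and at a.e. point of it the projection has Jacobian $v\cdot u$, $v$ being the normal. Points of $X$ over the boundary of $\pi_uM$ have, besides a normal $v$ with $v\cdot u>0$, also a normal orthogonal to $u$, hence two normals; they form an $\mathcal H^d$-null set, and their projection is null too. The area formula now says that $\mathcal H^d(\pi_uX)$ is the integral over $X$ of $v(x)\cdot u$, $v(x)$ the a.e. unique normal at $x$. As $S_M$ is the image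 of $\mathcal H^{n-1}$ on $\partial M$ under $x\mapsto v(x)$, this is (2).

For (3) apply (2) to the bodies $K+\tau L$. The left side is $MA(f+\tau g)(E)$, with linear coefficient $d\,M(f[d-1],g)(E)$ by (F4). On the right side the linear coefficient is $(n-1)\int(v\cdot u)\,dS(K[n-2],L)$ by (1). As $d=n-1$, (3) follows. $\square$

## 6. A flat facet imposes no shape; a ridged cap does

Consider the facet $T_u$ of a polytope $P$, fix a point $p_u\in\operatorname{relint}T_u$ and let $T=T_u-p_u\subset u^\perp$. For small $s$ and bounded $y$, $h_P(u+sy)=p_u\cdot(u+sy)+s\,h_T(y)$, because only points of $T_u$ compete for the maximum. So, up to an affine function, the chart sees $f=h_T$, with $MA(h_T)=|T|\delta_0$. If $L$ appears in the chart as $g$, the requirement that $S_{P+L}$ live on the facet normals becomes: $MA(h_T+g)$ is concentrated at $0$.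

This is the exact point where a construction from facets alone stops: *every* $g=h_G$ qualifies, since $h_T+h_G=h_{T+G}$ and $MA(h_{T+G})=|T+G|\delta_0$. Nothing relates the shape of $G$ to that of $T$. We need a function $f$ with the same range $T$ whose Monge–Ampère measure still lives on a thin set, but a set whose geometry remembers $T$.

Let $T=\{x\in\mathbb R^d:x\cdot n_i\le1,\ 0\le i\le d\}$ be a simplex with $0\in\operatorname{int}T$ and vertices $v_k$, where $v_k\cdot n_i=1$ for $i\ne k$ and $v_k\cdot n_k<1$. Let
$$\sigma_k=\operatorname{pos}\{n_i:i\ne k\}=\{y:h_T(y)=v_k\cdot y\},$$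
the normal cone at $v_k$. These cones cover $\mathbb R^d$, and $n_k\notin\sigma_k$ since $v_k\cdot n_k<1=h_T(n_k)$. By Lemma 1 each $\sigma_k$ is generated by $d$ linearly independent vectors. For $t\ge0$ and convex weights $\alpha$, $h_T(t\sum_{i\ne k}\alpha_in_i)=t$, since on $\sigma_k$ we have $h_T=v_k\cdot{}$. So every $y$ is $t\sum\alpha_in_i$ with $t=h_T(y)$ and convex weights on a $d$-subset of the indices.

**Definition 4 (the function $f_T$).** Let
$$\chi(t)=\begin{cases}t^2/2&0\le t\le1\\t-\frac12&t\ge1\end{cases},\qquad f_T=\tfrac12+\chi(h_T).$$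

Since $\chi$ is $C^1$, convex and strictly increasing on $[0,\infty)$, $f_T$ is convex and
$$\partial f_T(y)=\chi'(h_T(y))\,\partial h_T(y)=\min(h_T(y),1)\,F(T,y),$$
which is $\{0\}$ at $y=0$. Thus $\overline{\partial f_T(\mathbb R^d)}=T$, and $f_T=h_T$ where $h_T\ge1$. The support set $F(T,y)$ is a facet exactly when $y$ is on a ray through some $n_i$. So $MA(f_T)$ lives on the star $\bigcup_i[0,1]n_i$, and for $0\le a<b\le1$
$$MA(f_T)(\{tn_i:a<t\le b\})=(b^d-a^d)\,|\operatorname{conv}(\{0\}\cup F(T,n_i))|.$$
For $d=2$ the star is a tripod with legs normal to the three edges of the triangle $T$.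

Two trials. If $g=\lambda h_T$ with $\lambda\ge0$, then $\partial(f_T+g)(y)=(\min(h_T(y),1)+\lambda)F(T,y)$ for $y\neq0$, and $MA(f_T+g)$ is still carried by the star. Homothets of $T$ pass, as they must. If $d=2$ and $g(y)=|y|$ ($G$ is the unit disk), then in $\operatorname{int}\sigma_k\cap\{0<h_T<1\}$ the Hessian of $f_T+g$ is $v_kv_k^{\mathsf T}+ee^{\mathsf T}/|y|$ with a unit vector $e\perp y$. Its determinant is $(v_k\cdot y)^2/|y|^3=h_T(y)^2/|y|^3>0$, so the disk is rejected: mass appears off the star. The next section shows that only homothets of $T$ pass.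

## 7. Rigidity of the star

**Lemma 3.** Let $w:\mathbb R^d\to\mathbb R$ be convex, $O$ open, $MA(w)(O)=0$, $\ell\le w$ affine, $C=\{w=\ell\}$. Then no extreme point of $C$ lies in $O$.

*Proof.* Suppose $e\in O$ is an extreme point of $C$, and let $\bar B(e,r)\subset O$. Put $Y=C\cap\partial B(e,r)$. As $e$ is extreme in $C$ and $e\notin Y$, $e$ is not in the compact set $\operatorname{conv}Y$. So there is an affine $q$ with $q(e)>0$ and $q<0$ on $Y$. On the compact set $\partial B(e,r)\cap\{q\ge0\}$, which is disjoint from $Y$, we have $w-\ell\ge c>0$; on $\partial B(e,r)\cap\{q<0\}$ we have $w-\ell\ge0$ and $-q>0$. Hence for small $\varepsilon>0$ the function $w-\ell-\varepsilon q$ is positive on $\partial B(e,r)$, while its value at $e$ is $-\varepsilon q(e)<0$. For all sufficiently small $p\in\mathbb R^d$, $w-\ell-\varepsilon q-p\cdot(x-e)$ is still positive on $\partial B(e,r)$ and negative at $e$, so it has a minimum in $B(e,r)$. There $\nabla(\ell+\varepsilon q)+p$ is a subgradient of $w$. So $\partial w(B(e,r))$ contains a ball and $MA(w)(B(e,r))>0$,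 a contradiction. $\square$

**Proposition 1.** Let $f=f_T$ and let $g:\mathbb R^d\to\mathbb R$ be convex and Lipschitz with
$$MA(f+g)\Big(\mathbb R^d\setminus\bigcup_i[0,1)n_i\Big)=0.$$
Then $\overline{\partial g(\mathbb R^d)}=a+\lambda T$ for some $a\in\mathbb R^d$, $\lambda\ge0$.

*Proof.* Let $w=f+g$, $O=\mathbb R^d\setminus\bigcup_i[0,1]n_i$ (open, with $MA(w)(O)=0$), and $\gamma_i(t)=g(tn_i)$. Given $x\in\mathbb R^d$, pick an affine $\ell\le w$ with $\ell(x)=w(x)$ and let $C=\{w=\ell\}$, a closed convex set containing $x$. On $C$ we have $f=\ell-g$, which is convex and concave at once, so *$f$ and $g$ are affine on $C$*. We also need: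

(∗) If $h_T$ is affine on $C$, then $C\subset\sigma_k$ for some $k$. Choose $k$ with $v_k\cdot y=h_T(y)$ at a relative interior point $y$ of $C$. The function $v_k\cdot{}-h_T\le0$ is affine on $C$ and vanishes at a relative interior point, hence vanishes on $C$.

**Step 1: inside $\{0<h_T<1\}$, $g$ is determined by its values on the legs of the star.** Let $0<h_T(x)=t<1$. Take $z\in C$ and let $\varphi(\theta)=h_T(x+\theta(z-x))$, $\theta\in[0,1]$. For small $\theta$, $\varphi\in(0,1)$ and $\frac12+\frac12\varphi^2=f$ is affine in $\theta$, so $\varphi$ is the square root of an affine function and therefore concave. It is also convex, so it is affine; having an affine square, it is constant near $\theta=0$. So the affine function $f$ is constant on the segment $[x,z]$, and since $\chi$ is strictly increasing, $\varphi\equiv t$. Thus $C\subset\{h_T=t\}$, and by (∗)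
$$C\subset\sigma_k\cap\{h_T=t\}=t\operatorname{conv}\{n_l:l\ne k\},$$
so $C$ is compact. By Lemma 3 extreme points of $C$ lie on the star: they are of the form $\theta n_i$ with $\theta\in[0,1]$; since $h_T(\theta n_i)=\theta$ and $n_k\notin\sigma_k$, $\operatorname{ext}C\subset\{tn_l:l\ne k\}$. Write $x=t\sum_{l\in J}\alpha_ln_l$ with $|J|\le d$, all $\alpha_l>0$, $\sum\alpha_l=1$. As $x\in\operatorname{conv}\operatorname{ext}C$ and barycentric coordinates with respect to the affinely independent points $n_0,\dots,n_d$ are unique, $tn_l\in C$ for all $l\in J$. As $g$ is affine on $C$,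
$$g\Big(t\sum_l\alpha_ln_l\Big)=\sum_l\alpha_l\gamma_l(t)\qquad(0<t<1,\ \alpha\text{ convex weights on a $d$-subset}).\tag{4}$$

**Step 2: all legs carry the same profile, up to a linear function.** Fix $i\ne j$. Since $d\ge2$, $\{i,j\}$ is contained in a $d$-subset, so by (4), on the triangle $\{0<\varsigma<t<1\}$ the convex function $H(t,\varsigma)=g(\varsigma n_i+(t-\varsigma)n_j)$ equals $\gamma_j(t)+\varsigma\rho(t)$ with $\rho=(\gamma_i-\gamma_j)/t$. Its mollifications, on slightly smaller triangles, are smooth, convex and still affine in $\varsigma$. Their $\varsigma\varsigma$-derivative vanishes, so, the Hessian being positive semidefinite, the mixed derivative vanishes too. Hence they have the form $A(t)+c\varsigma$ with $c$ constant. In the limit, $\rho$ is constant on $(0,1)$. So $(\gamma_i-\gamma_0)/t=c_i$ is constant on $(0,1)$ for every $i$, with $c_0=0$.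

By affine independence of the $n_i$ there are $a\in\mathbb R^d$, $c\in\mathbb R$ with $a\cdot n_i+c=c_i$ for all $i$; for $i=0$, $c=-a\cdot n_0$. Put $\tilde\chi(t)=\gamma_0(t)+ct$, which is convex on $\mathbb R$. Then $\gamma_i(t)=\gamma_0(t)+tc_i=\tilde\chi(t)+t\,a\cdot n_i$ on $(0,1)$, and (4) becomes
$$g(y)=\tilde\chi(h_T(y))+a\cdot y\qquad(0<h_T(y)<1).$$
Let $\lambda=\tilde\chi'(1-)$, a finite number, and $G'=\overline{\partial g(\mathbb R^d)}$. At points of $\operatorname{int}\sigma_k$ with $h_T(y)\in(0,1)$ and $\tilde\chi$ differentiable at $h_T(y)$, $\nabla g(y)=a+\tilde\chi'(h_T(y))v_k$. Letting $h_T(y)\to1$ we get $a+\lambda v_k\in G'$ for all $k$. Also $\gamma_i'(1-)=\lambda+a\cdot n_i$.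

**Step 3: beyond $n_i$, $g$ is affine along the ray.** This computes $h_{G'}(n_i)$. Let $x=tn_i$ with $t>1$. The set $C$ contains no $z$ with $0<h_T(z)<1$, since Step 1 at $z$, with the same $\ell$ and $C$, would give $C\subset\{h_T=h_T(z)\}\not\ni x$. Also $0\notin C$, since otherwise $[0,x]\subset C$ contains such a $z$. So $h_T\ge1$ on $C$, where $f=h_T$. Hence $h_T$ is affine on $C$, and $C\subset\sigma_k$ for some $k$, with $k\ne i$ because $x\in\sigma_k$. As $\sigma_k$ is pointed, $C$ contains no line, so $C=\operatorname{conv}\operatorname{ext}C+\operatorname{rec}C$. By Lemma 3 and $h_T\ge1$ on $C$, $\operatorname{ext}C\subset\{n_l:l\ne k\}$. So $x=\sum_{l\ne k}\theta_ln_l+r$ with convex weights $\theta$ supported on $\{l:n_l\in\operatorname{ext}C\}$ and $r\in\operatorname{rec}C\subset\sigma_k$. In the basis $(n_l)_{l\ne k}$ all coordinates of both terms are nonnegative; comparing with $x=tn_i$ gives $\theta_l=0$ for $l\ne i$. So $\theta_i=1$, $n_i\in C$, and $g$ is affine on $[n_i,tn_i]\subset C$. As $t>1$ was arbitrary, $\gamma_i$ is affine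 on $[1,\infty)$, and by (F5) with base point $n_i$, $h_{G'}(n_i)=\gamma_i'(1+)$.

**Step 4: there is no kink at $n_i$, and $G'$ is squeezed.** Suppose $\gamma_i'(1+)>\gamma_i'(1-)$. These are the maximum and the minimum of $p\cdot n_i$ over $p\in\partial g(n_i)$, so $\partial g(n_i)$ contains a segment not parallel to $n_i^\perp$. As $\partial f(n_i)=F(T,n_i)$ is a facet of $T$, which is parallel to $n_i^\perp$, the set $\partial w(n_i)\supset\partial f(n_i)+\partial g(n_i)$ has positive volume. But $n_i\notin\bigcup_l[0,1)n_l$, because $d\ge2$ and any $d$ of the $n_l$ are linearly independent. So this contradicts the hypothesis. Hence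
$$h_{G'}(n_i)=\lambda+a\cdot n_i\quad\text{for all }i.$$
By Lemma 1(b), $\lambda\ge0$ and $G'\subset a+\lambda T$. Since $a+\lambda v_k\in G'$ for all $k$ and $G'$ is convex, $G'=a+\lambda T$. $\square$

The hypothesis allows mass at $0$ and along the open legs but not at their tips $n_i$. Step 4 is where this is used.

## 8. Capping the facets of a simplicial polytope

We now build bodies whose chart at each facet normal of $P$ is exactly $f_T$.

Let $P$ be a simplicial $n$-polytope, $U$ its set of outer unit facet normals, $T_u=F(P,u)$, $p_u$ the centroid of $T_u$, $\hat T_u=T_u-p_u\subset u^\perp$, and $n_{u,i}\in u^\perp$ with $\hat T_u=\{x\in u^\perp:x\cdot n_{u,i}\le1,\ 0\le i\le d\}$. Write $f_u=f_{\hat T_u}$.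

**Definition 5 (the body $K_s(P)$).** For $s>0$,
$$K_s=K_s(P)=\Big\{x:(x-p_u)\cdot(u+st\,n_{u,i})\le s\tfrac{1+t^2}2\ \ \forall u\in U,\ 0\le i\le d,\ t\in[0,1]\Big\}.$$

The constraint directions are the star of $\hat T_u$ as seen through $\Theta_{u,s}$, and $\frac{1+t^2}2=f_u(tn_{u,i})$ for $t\le 1$. We shall see in the proof of (ii) that for small $s$, $K_s$ contains the points at height $\frac s2(1-r^2)$ over the points of $T_u$ at which the gauge of $\hat T_u$ is $r$. They are boundary points: if $x\cdot n_{u,i}=r$, the constraint with this $i$ and $t=r$ is tight. So the cap is shallow, with one parabolic sheet for each facet of $T_u$.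

**Lemma 4.** (i) $P\subset K_s$ for small $s$, and $K_s\to P$ as $s\to0$.

(ii) For every $R>0$ there is $s_1(P,R)>0$ such that for $0<s\le s_1(P,R)$: $h_{K_s}(u+sy)=p_u\cdot(u+sy)+sf_u(y)$ whenever $u\in U$, $y\in u^\perp$, $h_{\hat T_u}(y)\le R$.

(iii) For small $s$, $S_{K_s}$ is concentrated on the compact set $N_s=\{\Theta_{u,s}(tn_{u,i}):u\in U,\ 0\le i\le d,\ t\in[0,1]\}$.

(iv) If $P=-P$, then $K_s(P)=-K_s(P)$.

*Proof.* **(i): locating the directions $u+stn_{u,i}$ in the normal fan of $P$.** Let $\mathcal R=\{x\in T_u:(x-p_u)\cdot n_{u,i}=1\}$, a ridge of $P$. Fix $R\ge1$. For $0<t\le R$ let $\psi(x)=(x-p_u)\cdot(u+stn_{u,i})-st$. On $T_u$, $\psi(x)=st((x-p_u)\cdot n_{u,i}-1)$, which vanishes on $\mathcal R$ and is negative at the remaining vertex of $T_u$. At vertices $x$ of $P$ outside $T_u$, $(x-p_u)\cdot u\le-c<0$ with $c$ depending only on $P$, so $\psi(x)\le-c+sR\operatorname{diam}(P)\max|n_{u,i}|<0$ if $s$ is small, depending on $P$ and $R$. So $\psi\le0$ on $P$ with contact set exactly $\mathcal R$. In particular, for $x\in P$ and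 $t\in[0,1]$ (trivially for $t=0$),
$$(x-p_u)\cdot(u+stn_{u,i})\le st\le s\tfrac{1+t^2}2.\tag{5}$$
So $P\subset K_s$. The constraints with $t=0$ give $K_s\subset\{x:x\cdot u\le h_P(u)+\frac s2\ \forall u\in U\}$, and these sets tend to $P$. So $K_s\to P$.

**(ii), lower bound: exhibiting points of $K_s$.** We may assume $R\ge1$. For $x\in\hat T_u$ let $r=\max_ix\cdot n_{u,i}\in[0,1]$ be its gauge and $q=p_u+x+\frac s2(1-r^2)u$. We claim $q\in K_s$ for small $s$. For the constraints of $u$,
$$(q-p_u)\cdot(u+stn_{u,i})\le\tfrac s2(1-r^2)+str\le\tfrac s2(1+t^2),$$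
since $2tr\le t^2+r^2$. For the constraints of $u'\ne u$ put $\eta=\frac12(1-r^2)$, so $\eta\le\frac12$ and $\eta=(1-r)\frac{1+r}2\le1-r$. Then
$$q=\eta(p_u+su)+(1-\eta)\Big(p_u+\frac x{1-\eta}\Big),$$
and $\frac x{1-\eta}$ has gauge $\frac r{1-\eta}\le1$, so $q\in\operatorname{conv}(T_u\cup\{p_u+su\})$. On $T_u\subset P$, (5) holds for $u'$ with the bound $st$. At the point $p_u+su$,
$$(p_u+su-p_{u'})\cdot(u'+stn_{u',i})\le(p_u-p_{u'})\cdot u'+O(s)<0\le st$$
for small $s$, because $p_u\in\operatorname{relint}T_u$ does not lie in the facet $T_{u'}\neq T_u$. Hence $(q-p_{u'})\cdot(u'+stn_{u',i})\le st\le s\frac{1+t^2}2$, and $q\in K_s$. Now $x,y\perp u$, so $(u+sy)\cdot q=p_u\cdot(u+sy)+s\big(x\cdot y+\frac{1-r^2}2\big)$. Maximizing over $x\in\hat T_u$, first with gauge $r$ fixed and then over $r$,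
$$h_{K_s}(u+sy)\ge p_u\cdot(u+sy)+s\max_{0\le r\le1}\Big(r\,h_{\hat T_u}(y)+\tfrac{1-r^2}2\Big)=p_u\cdot(u+sy)+sf_u(y).$$
The maximum is at $r=\min(h_{\hat T_u}(y),1)$ and equals $\frac12+\chi(h_{\hat T_u}(y))$.

**(ii), upper bound: using the constraints.** Let $t=h_{\hat T_u}(y)\le R$ and write $y=t\sum\alpha_in_{u,i}$ with convex weights on a $d$-subset, so $u+sy=\sum\alpha_i(u+stn_{u,i})$. As $f_u(tn_{u,i})=f_u(y)$ for the occurring $i$ and $h_{K_s}$ is sublinear, it suffices to treat $y=tn_{u,i}$. If $t\le1$, the definition of $K_s$ gives $h_{K_s}(u+stn_{u,i})\le p_u\cdot(u+stn_{u,i})+s\frac{1+t^2}2$, as required. Let $1<t\le R$. Let $\mathcal R=T_u\cap T_{u'}$ be the ridge of (i), with index $i'$ in $T_{u'}$, and let $q\in\mathcal R$. Put $\mathbf w=u+sn_{u,i}$ and $\mathbf w'=u'+sn_{u',i'}$. Since $(q-p_u)\cdot\mathbf w=s$ and $(q-p_{u'})\cdot\mathbf w'=s$, the two constraints with parameter $1$ say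
$$K_s\subset\{x:(x-q)\cdot\mathbf w\le0\}\cap\{x:(x-q)\cdot\mathbf w'\le0\}.$$
The vectors $u,u',\mathbf w,\mathbf w',u+stn_{u,i}$ lie in the 2-plane orthogonal to the directions of $\mathcal R$. By (i), $\mathbf w$, $\mathbf w'$ and $u+stn_{u,i}$ lie in the normal cone $\operatorname{pos}\{u,u'\}$ of $P$ at $\mathcal R$. The angles of $\mathbf w$ and $u+stn_{u,i}$ from $u$ satisfy $\arctan(s|n_{u,i}|)\le\arctan(st|n_{u,i}|)\le\arctan(sR|n_{u,i}|)$, and the angle of $\mathbf w'$ from $u'$ is $\arctan(s|n_{u',i'}|)$. All of these are small compared with the angle between $u$ and $u'$ if $s$ is small. So $u+stn_{u,i}$ lies between $\mathbf w$ and $\mathbf w'$, that is, in $\operatorname{pos}\{\mathbf w,\mathbf w'\}$, and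
$$h_{K_s}(u+stn_{u,i})\le q\cdot(u+stn_{u,i})=p_u\cdot(u+stn_{u,i})+st,$$
where $st=sf_u(tn_{u,i})$ since $t>1$. This is the required bound.

**(iii): only constraint directions are normals.** Let $P\subset K_s$ and $x\in\partial K_s$. The index set of the constraints is compact, so some constraint is tight at $x$ (otherwise a neighborhood of $x$ would lie in $K_s$), and its direction is an outer normal at $x$. At $\mathcal H^{n-1}$-a.e. $x\in\partial K_s$ the outer unit normal is unique, hence lies in $N_s$.

**(iv)** If $P=-P$, then $p_{-u}=-p_u$ and, up to labelling, $n_{-u,i}=-n_{u,i}$. So the constraint $(u,i,t)$ at $-x$ is the constraint $(-u,i,t)$ at $x$. $\square$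

**Neighborhoods of the stars.** Fix $\rho=\rho(P)<\pi/3$ such that the closed caps of angular radius $\rho$ about the points of $U$ are disjoint. Let $A_u$ be the open cap of radius $\rho$ about $u$; on it $v\cdot u\ge\frac12$. For $V\subset U$ let $W_V=\bigcup_{u\in V}A_u$; of course $S_P(V)=\sum_{u\in V}|T_u|$. For $m\ge2$ let
$$\Omega_{u,m}=u^\perp\setminus\bigcup_i[0,1-\tfrac1m]n_{u,i},\qquad\Gamma_{u,m,s}=\Theta_{u,s}\Big\{y:\operatorname{dist}\Big(y,\bigcup_i[0,1-\tfrac1m]n_{u,i}\Big)\le s\Big\},\qquad\omega_{m,s}=S\setminus\bigcup_u\Gamma_{u,m,s}.$$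
So $\Gamma_{u,m,s}$ is a compact neighborhood of the shortened star near $u$, and $\omega_{m,s}$ is the open set of directions away from all shortened stars. The shortening is there because Proposition 1 needs the tips to be outside the permitted set.

Choose $s_*(P)\in(0,1)$ such that for $0<s<s_*(P)$: $P\subset K_s$; Lemma 4(ii) holds with $R=2$; Lemma 4(iii) holds; and $\Theta_{u,s}(\{|y|\le1+\max|n_{u,i}|\})\subset A_u$ for all $u$. Then for these $s$ and all $m$, $\Gamma_{u,m,s}\subset A_u$ and $N_s\subset\bigcup_uA_u$.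

The measure $S_{K_s}$ gives little mass to $\overline{\omega_{m,s}}$. Indeed, the points $\Theta_{u,s}(tn_{u,i})$ with $t\le1-\frac1m$ are interior points of $\Gamma_{u,m,s}$. So $N_s\cap\overline{\omega_{m,s}}\subset\bigcup_u\Theta_{u,s}(E_{u,m})$ with $E_{u,m}=\{tn_{u,i}:0\le i\le d,\ 1-\frac1m<t\le1\}$. By Lemma 4(ii), on the neighborhood $\{h_{\hat T_u}<2\}$ of $E_{u,m}$ the function $h_{K_s}(u+s\,\cdot)/s$ is $f_u$ plus an affine function. By (2), the bound $v\cdot u\ge\frac12$ on $A_u$, and $\partial f_u(tn_{u,i})\subset t\,\partial\hat T_u$ (on the right $\partial$ is the boundary),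
$$S_{K_s}(\overline{\omega_{m,s}})\le2\sum_uMA(f_u)(E_{u,m})\le2\sum_u|T_u|\big(1-(1-\tfrac1m)^d\big)\le\tfrac{2d}mS_P(U).\tag{6}$$

Given $j\ge2$ and $0<s<s_*(P)$, choose $\tau(s)=\tau(s,j,P)\in(0,s^2]$ such that $d_H(K,K_s)<\tau(s)$ implies that $K$ is a body and $S_K(\overline{\omega_{m,s}})\le\frac{2d}mS_P(U)+\frac1j$ for $2\le m\le j$. This is possible by (6), since $K\mapsto S_K(\text{closed set})$ is upper semicontinuous and only finitely many $m$ occur.

## 9. What a body near $K_s(P)$ inherits

The next lemma turns information on $S_{K+L}$, for $K$ very close to $K_s(P)$, into information on convex functions $g_u$ that represent $L$ near the facet normals. In it $P$ is fixed and $s\to0$, so a compactness argument is available. The bound $\tau\le s^2$ ensures that the perturbation of $K_s$ is invisible at the scale of the chart.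

**Lemma 5.** Given $j\ge2$ and $P$, there is $s_0(j,P)\in(0,s_*(P)]$ such that for $0<s<s_0(j,P)$ and every $K$ with $d_H(K,K_s(P))<\tau(s,j,P)$:

(A) $d_H(K,P)<\frac1j$, and $S_K(W_V)\le S_P(V)+\frac1j$ for all $V\subset U$;

(B) $S_K(\omega_{m,s})\le\frac{2d}mS_P(U)+\frac1j$ for $2\le m\le j$;

(C) for every $L\in\mathcal K_n$ with $L\subset jB$ there are convex Lipschitz functions $g_u:u^\perp\to\mathbb R$ $(u\in U)$ such that, with $G_u=\overline{\partial g_u(u^\perp)}$:

- (C1) $\sum_{u\in V}|\hat T_u+G_u|\le S_{K+L}(W_V)+\frac1j$ for all $V\subset U$;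
- (C2) $\sum_uMA(f_u+g_u)(\Omega_{u,m})\le S_{K+L}(\omega_{m,s})+\frac1j$ for $2\le m\le j$;
- (C3) $\sum_u\varphi(u)|G_u|\le\int\varphi\,dS_L+\frac1j$ for all 1-Lipschitz $\varphi:S\to[0,1]$;
- (C4) $nV(P[n-1],L)\le\sum_u\bar h_P(u)V(\hat T_u[d-1],G_u)+\operatorname{diam}(P)\,S_{K+L}(\omega_{j,s})+\frac1j$.

*Proof.* **Set-up of the compactness argument.** (B) holds by the choice of $\tau$. If the rest fails for every $s_0$, there are $s_k\to0$ and $K_k$ with $d_H(K_k,K_{s_k})<\tau(s_k)\le s_k^2$, each violating (A), or violating (C) for some $L_k\subset jB$. We have $K_k\to P$, so $S_{K_k}\to S_P$ weakly. Since $S_P$ is concentrated on $U$ and $\overline{W_V}\cap U=V$, $\limsup S_{K_k}(\overline{W_V})\le S_P(V)$ for each of the finitely many $V$; so (A) holds for large $k$. Thus (C) fails for $(K_k,L_k)$ for all large $k$. Pass to a subsequence with $L_k\to L$. Put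
$$f_{u,k}(y)=\frac{h_{K_k}(u+s_ky)-p_u\cdot(u+s_ky)}{s_k},\qquad g_{u,k}(y)=\frac{h_{L_k}(u+s_ky)-h_{L_k}(u)}{s_k}.$$
Lemma 4(ii) says that with $K_{s_k}$ in place of $K_k$ the first expression equals $f_u(y)$ on any given bounded set once $k$ is large. Replacing $K_{s_k}$ by $K_k$ changes it by at most $s_k^2|u+s_ky|/s_k\to0$. So $f_{u,k}\to f_u$ locally uniformly. The $g_{u,k}$ are convex, $j$-Lipschitz and vanish at $0$; along a subsequence $g_{u,k}\to g_u$ locally uniformly for all $u\in U$. We show that (C1)–(C4) hold for $(K_k,L_k)$ with *these* $g_u$ for all large $k$, which is a contradiction. By (2) for the body $K_k+L_k$ and $v\cdot u\le1$,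
$$MA(f_{u,k}+g_{u,k})(O)\le S_{K_k+L_k}(\Theta_{u,s_k}(O))\quad\text{for Borel }O.\tag{7}$$

**(C1): total mass near $u$.** For $O=\{h_{\hat T_u}<R\}$ and $k$ large, $\Theta_{u,s_k}(O)\subset A_u$. So (7) and (F3) give $MA(f_u+g_u)(O)\le\liminf_kS_{K_k+L_k}(A_u)$. Let $R\to\infty$; by (F5), $|\hat T_u+G_u|\le\liminf_kS_{K_k+L_k}(A_u)$. Sum over the disjoint $A_u$, $u\in V$. As there are finitely many $V$, (C1) holds for all large $k$.

**(C2): mass off the shortened stars.** Let $O_u$ be open with compact closure contained in $\Omega_{u,m}$. The closure has positive distance from the shortened star, so for $k$ large $\Theta_{u,s_k}(O_u)\subset A_u\setminus\Gamma_{u,m,s_k}$. As $\Gamma_{u',m,s_k}\subset A_{u'}$ and the caps are disjoint, these are disjoint subsets of $\omega_{m,s_k}$. By (7) and (F3), $\sum_uMA(f_u+g_u)(O_u)\le\liminf_kS_{K_k+L_k}(\omega_{m,s_k})$. Exhaust $\Omega_{u,m}$ by such sets; there are finitely many $m$.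

**(C3): $G_u$ fits into a face of $L$.** Let $\delta>0$. By convexity, for $s_k\le\delta$, $g_{u,k}(y)\le(h_{L_k}(u+\delta y)-h_{L_k}(u))/\delta$. Let $k\to\infty$ and then $\delta\to0$:
$$g_u(y)\le h_L'(u;y)=h_{F(L,u)}(y)=h_{\pi_uF(L,u)}(y)\qquad(y\in u^\perp).$$
So the recession function of $g_u$ is at most $h_{\pi_uF(L,u)}$, that is, $G_u\subset\pi_uF(L,u)$, and $|G_u|\le\mathcal H^{n-1}(F(L,u))=S_L(\{u\})$. Hence $\sum_u\varphi(u)|G_u|\le\int\varphi\,dS_L$ for $\varphi\ge0$. As $S_{L_k}\to S_L$ weakly and the family of 1-Lipschitz $\varphi:S\to[0,1]$ is compact in $C(S)$, $|\int\varphi\,dS_{L_k}-\int\varphi\,dS_L|\le\frac1j$ for all such $\varphi$ and all large $k$. This gives (C3) for $L_k$.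

**(C4): the mixed volume is seen in the charts.** Let $\mu_k=S(K_k[n-2],L_k)$. By (1), $\mu_k\le S_{K_k+L_k}$, and $\mu_k\to S(P[n-2],L)$ weakly. As mixed area measures are centered, $\int\bar h_P\,d\mu_k\to nV(P[n-1],L)=\lim_knV(P[n-1],L_k)$. Split $S$ into $\omega_{j,s_k}$ and the sets $\Gamma_{u,j,s_k}$:
$$\int\bar h_P\,d\mu_k\le\operatorname{diam}(P)\,S_{K_k+L_k}(\omega_{j,s_k})+\sum_u\sup_{\Gamma_{u,j,s_k}}\bar h_P\cdot\mu_k(\Gamma_{u,j,s_k}).$$
The sets $\Gamma_{u,j,s_k}$ shrink to $\{u\}$, so the supremum tends to $\bar h_P(u)$, and $v\cdot u\to1$ uniformly on them. With the compact set $Q=\{h_{\hat T_u}\le2\}$, (3) gives $\mu_k(\Gamma_{u,j,s_k})\le(1+o(1))M(f_{u,k}[d-1],g_{u,k})(Q)$. By (F4) and (F5),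
$$\limsup_kM(f_{u,k}[d-1],g_{u,k})(Q)\le M(f_u[d-1],g_u)(u^\perp)=V(\hat T_u[d-1],G_u).$$
So (C4) holds for $(K_k,L_k)$ for large $k$. $\square$

## 10. The dense $G_\delta$ set $\mathcal G$

For $j\ge2$ let
$$\mathcal O_j=\bigcup_{P\text{ simplicial}}\ \bigcup_{0<s<s_0(j,P)}\{K:d_H(K,K_s(P))<\tau(s,j,P)\},\qquad\mathcal G=\bigcap_{j\ge2}\mathcal O_j.$$
Each $\mathcal O_j$ is an open set of convex bodies, and it is dense, since simplicial polytopes are dense and $K_s(P)\to P$ as $s\to0$. The space of convex bodies is open in the complete metric space $\mathcal K_n$, hence a Baire space. So $\mathcal G$ is a dense $G_\delta$ of the space of convex bodies.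

## 11. For $K\in\mathcal G$, $S_{K+L}\ll S_K$ forces $L\equiv K$

**Proposition 2.** If $K\in\mathcal G$, $L\in\mathcal K_n$ and $S_{K+L}\ll S_K$, then $L=xK+b$ with $x\ge0$, $b\in\mathbb R^n$. Hence $K$ is not weakly decomposable.

*Proof.* **Step 1: fixing the data.** For each $j$ pick $P=P_j$, $s=s_j$ with $K$ in the corresponding ball of $\mathcal O_j$; let $U_j$ be the set of facet normals of $P_j$. For $j$ so large that $L\subset jB$, take $g_u,G_u$ $(u\in U_j)$ from Lemma 5, and write $\omega_m^{(j)}=\omega_{m,s_j}$. By (A), $P_j\to K$. So for large $j$: $S_{P_j}(U_j)\le2\Sigma$ with $\Sigma=S_K(S)$; $\operatorname{diam}P_j\le D:=\operatorname{diam}K+1$; and $\bar h_{P_j}\ge r$ on $S$ for some $r>0$ independent of $j$, because $\bar h_{P_j}\to\bar h_K>0$ uniformly. Put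
$$\beta(t)=\sup\{S_{K+L}(A):S_K(A)\le t\}.$$
As $S_{K+L}\ll S_K$ and both measures are finite, $\beta(t)\to0$ as $t\to0$. Put
$$x_j=\tfrac{V(P_j[n-1],L)}{V(P_j)}\to x:=\tfrac{V(K[n-1],L)}{V(K)},\qquad\zeta_j=\tfrac{V(P_j,L[n-1])}{V(P_j)}\to\zeta:=\tfrac{V(K,L[n-1])}{V(K)}.$$
By (F2), $\zeta\le x^d$. Let $p_u'=\bar h_{P_j}(u)|T_u|/(nV(P_j))$, so $\sum_up_u'=1$. Let $\lambda_u=V(\hat T_u[d-1],G_u)/|T_u|$; by Lemma 1(b), $\lambda_u\ge0$ is the ratio of the circumscribed homothet $\lambda_u\hat T_u+b_u$ of $G_u$.

**Step 2: most facets are good.** We single out facets where $MA(f_u+g_u)$ is nearly carried by the star. Fix $\varepsilon\in(0,1)$. By (B), for each fixed $m$ and large $j$, $S_K(\omega_m^{(j)})\le\frac{4d\Sigma}m+\frac1j\le\frac{5d\Sigma}m$, so by (C2)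
$$\sum_uMA(f_u+g_u)(\Omega_{u,m})\le\beta_m+\tfrac1j,\qquad\beta_m:=\beta(5d\Sigma/m)\to0\quad(m\to\infty).$$
Choose $2\le m_1<m_2<\cdots$ with $\beta_{m_k}\le\frac12\varepsilon4^{-k}$. For each $k$ and all sufficiently large $j$ we have $m_k\le j$ and $\sum_uMA(f_u+g_u)(\Omega_{u,m_k})\le\varepsilon4^{-k}$. Hence there are $k_j\to\infty$ such that, for all large $j$, this holds for all $k\le k_j$.

Let $C'=S_{K+L}(S)+1$ and $\Lambda=C'/\varepsilon$. Call $u\in U_j$ *bad* ($u\in V_j$) if $\lambda_u>\Lambda$ or $MA(f_u+g_u)(\Omega_{u,m_k})>2^{-k}|T_u|$ for some $k\le k_j$; otherwise *good*. Expanding the volume, $|\hat T_u+G_u|\ge d\,V(\hat T_u[d-1],G_u)\ge\lambda_u|T_u|$, so by (C1) with $V=U_j$ we have $\sum_u\lambda_u|T_u|\le C'$. By Chebyshev's inequality for each of the defining conditions,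
$$S_{P_j}(V_j)\le\tfrac{C'}\Lambda+\sum_{k\ge1}2^k\varepsilon4^{-k}\le2\varepsilon.$$
By (A), $S_K(W_{V_j})\le2\varepsilon+\frac1j\le3\varepsilon$ for large $j$, so by (C1) with $V=V_j$
$$\sum_{u\in V_j}\lambda_u|T_u|\le S_{K+L}(W_{V_j})+\tfrac1j\le\beta(3\varepsilon)+\tfrac1j.\tag{8}$$

**Step 3: on good facets $G_u$ nearly fills its circumscribed homothet.** This is where the rigidity enters. *Claim: there are $\varepsilon_j'\to0$, $\varepsilon_j'\ge0$ (depending on $\varepsilon$), with $|G_u|\ge(\lambda_u^d-\varepsilon_j')|T_u|$ for all good $u\in U_j$.*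

Otherwise, along a subsequence, there are good $u_j\in U_j$ with $\lambda_{u_j}^d-|G_{u_j}|/|T_{u_j}|\ge\kappa>0$. The simplices $\hat T_{u_j}$ vary, so we normalize them. Since $\hat T_{u_j}$ has centroid $0$, some linear bijection $A:u_j^\perp\to\mathbb R^d$ maps $\hat T_{u_j}$ onto a fixed regular simplex $T_0$ with centroid $0$. For convex $w$ on $u_j^\perp$ put $\tilde w=w\circ A^{\mathsf T}$. Then $\partial\tilde w(y)=A\,\partial w(A^{\mathsf T}y)$ and $MA(\tilde w)(E)=|\det A|\,MA(w)(A^{\mathsf T}E)$. Under this operation: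

- $f_{u_j}$ becomes $f_{T_0}$, as $h_{\hat T_{u_j}}(A^{\mathsf T}y)=h_{T_0}(y)$;
- the vectors $n_{u_j,i}$ become the vectors $n_i=A^{-\mathsf T}n_{u_j,i}$ of $T_0$;
- the sets $\Omega_{u_j,m}$ become $\Omega_m:=\mathbb R^d\setminus\mathrm{St}_m$ with the compact star $\mathrm{St}_m=\bigcup_i[0,1-\frac1m]n_i$;
- $G_{u_j}$ becomes $AG_{u_j}$, $|T_0|=|\det A||T_{u_j}|$, and $\lambda_{u_j}$ is unchanged.

After subtracting an affine function from $g_{u_j}\circ A^{\mathsf T}$ we obtain convex $\tilde g_j$ with $\tilde g_j(0)=0$ such that the circumscribed homothet of $\tilde G_j=\overline{\partial\tilde g_j(\mathbb R^d)}$ is $\lambda_{u_j}T_0$ with $\lambda_{u_j}\le\Lambda$, $|\tilde G_j|/|T_0|=|G_{u_j}|/|T_{u_j}|$, and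
$$MA(f_{T_0}+\tilde g_j)(\Omega_{m_k})\le2^{-k}|T_0|\qquad(k\le k_j).\tag{9}$$
As $\tilde G_j\subset\Lambda T_0$ (here $0\in T_0$ is used), the $\tilde g_j$ are equi-Lipschitz. Pass to a subsequence: $\tilde g_j\to g$ locally uniformly, $\tilde G_j\to G^*$, $\lambda_{u_j}\to\lambda^*$. Since $h_{\tilde G_j}(n_i)=\lambda_{u_j}$, the circumscribed homothet of $G^*$ is $\lambda^*T_0$. By (F5) $\tilde g_j(y)\le h_{\tilde G_j}(y)$, so $g\le h_{G^*}$, the recession function of $g$ is at most $h_{G^*}$, and $\overline{\partial g(\mathbb R^d)}\subset G^*$.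

For each $k$, as $\Omega_{m_k}$ is open, (9) and (F3) give $MA(f_{T_0}+g)(\Omega_{m_k})\le2^{-k}|T_0|$. As $\mathbb R^d\setminus\bigcup_i[0,1)n_i\subset\Omega_{m_k}$ for all $k$, this set has $MA(f_{T_0}+g)$-measure $0$, and Proposition 1 applies: $\overline{\partial g(\mathbb R^d)}=a+\lambda T_0\subset G^*$.

It remains to see that nothing of $G^*$ was lost in the limit, since a priori part of the range of $\partial\tilde g_j$ could come from points going to infinity. For $k\le k_j$, by (F5) and (9),
$$|T_0+\tilde G_j|=MA(f_{T_0}+\tilde g_j)(\mathbb R^d)\le2^{-k}|T_0|+MA(f_{T_0}+\tilde g_j)(\mathrm{St}_{m_k}).$$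
As $\mathrm{St}_{m_k}$ is compact, the $\limsup$ over $j$ of the last term is at most $MA(f_{T_0}+g)(\mathbb R^d)=|T_0+a+\lambda T_0|$. Letting $j\to\infty$, then $k\to\infty$: $|T_0+G^*|\le|T_0+(a+\lambda T_0)|$. Since $a+\lambda T_0\subset G^*$, these are nested convex bodies of equal volume, hence equal, and by cancellation $G^*=a+\lambda T_0$. Comparing circumscribed homothets, $\lambda=\lambda^*$. So $|\tilde G_j|/|T_0|\to|G^*|/|T_0|=(\lambda^*)^d$, which contradicts $\lambda_{u_j}^d-|\tilde G_j|/|T_0|\ge\kappa$. This proves the claim.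

**Step 4: two moments of $\lambda_u$ make it nearly constant.** By (C4), by (B) with $m=j$ (so $S_K(\omega_j^{(j)})\le(4d\Sigma+1)/j$), and by (8) for the bad facets, for large $j$
$$nV(P_j[n-1],L)\le\sum_{u\text{ good}}\bar h_{P_j}(u)\lambda_u|T_u|+D\Big(\beta(3\varepsilon)+\tfrac1j+\beta\big(\tfrac{4d\Sigma+1}j\big)\Big)+\tfrac1j.$$
Dividing by $nV(P_j)\to nV(K)$, with $C=D/(nV(K))$,
$$\liminf_j\sum_{\rm good}p_u'\lambda_u\ge x-C\beta(3\varepsilon).\tag{10}$$
The function $\varphi=\bar h_{P_j}/D$ is 1-Lipschitz with values in $[0,1]$. By (C3), centeredness of $S_L$ and the claim,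
$$\sum_{\rm good}\bar h_{P_j}(u)(\lambda_u^d-\varepsilon_j')|T_u|\le\int\bar h_{P_j}\,dS_L+\tfrac Dj=nV(P_j,L[n-1])+\tfrac Dj.$$
Divide by $nV(P_j)$; the term with $\varepsilon_j'$ contributes at most $\varepsilon_j'\to0$. So
$$\limsup_j\sum_{\rm good}p_u'\lambda_u^d\le\zeta\le x^d.$$
Since $d\ge2$ and $\sum p_u'=1$, Hölder's inequality gives $\sum_{\rm good}p_u'\lambda_u^2\le\big(\sum_{\rm good}p_u'\lambda_u^d\big)^{2/d}$, so $\limsup_j\sum_{\rm good}p_u'\lambda_u^2\le x^2$. With (10),
$$\limsup_j\sum_{\rm good}p_u'(\lambda_u-x)^2\le x^2-2x\big(x-C\beta(3\varepsilon)\big)+x^2=2Cx\,\beta(3\varepsilon).\tag{11}$$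
This is the quantitative form of the Jensen argument of Section 4. For $d=1$ the two moments would coincide and nothing would follow, in agreement with Test 1.

**Step 5: $S_L=x^dS_K$.** We bound $S_L$ from below and then compare integrals of $\bar h_K$. Let $\varphi:S\to[0,1]$ be 1-Lipschitz. By (C3) and the claim, $\int\varphi\,dS_L+\frac1j\ge\sum_{\rm good}\varphi(u)(\lambda_u^d-\varepsilon_j')|T_u|$, and $\sum_u\varepsilon_j'|T_u|\le2\Sigma\varepsilon_j'\to0$. With $\lambda^d\ge x^d+dx^{d-1}(\lambda-x)$ for $\lambda\ge0$,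
$$\int\varphi\,dS_L\ge\limsup_j\Big[x^d\sum_{\rm good}\varphi(u)|T_u|-dx^{d-1}\sum_{\rm good}|T_u||\lambda_u-x|\Big].$$
Here $\sum_{\rm good}\varphi(u)|T_u|\ge\int\varphi\,dS_{P_j}-2\varepsilon$ by Step 2. Since $|T_u|\le nV(P_j)p_u'/r$, Cauchy–Schwarz and (11) show that the last sum has $\limsup$ at most $\frac{nV(K)}r\sqrt{2Cx\beta(3\varepsilon)}$. Since $S_{P_j}\to S_K$ weakly,
$$\int\varphi\,dS_L\ge x^d\Big(\int\varphi\,dS_K-2\varepsilon\Big)-dx^{d-1}\,\frac{nV(K)}r\sqrt{2Cx\beta(3\varepsilon)}.$$
The constants $r,C$ do not depend on $\varepsilon$. Letting $\varepsilon\to0$ gives $\int\varphi\,dS_L\ge x^d\int\varphi\,dS_K$. By scaling this holds for all nonnegative Lipschitz $\varphi$, hence for all nonnegative continuous $\varphi$, so $S_L\ge x^dS_K$. But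
$$\int\bar h_K\,dS_L=nV(K,L[n-1])=n\zeta V(K)\le x^dnV(K)=\int\bar h_K\,d(x^dS_K)$$
and $\bar h_K>0$. So the nonnegative measure $S_L-x^dS_K$ vanishes: $S_L=x^dS_K$.

**Step 6: $L$ is homothetic to $K$.** If $x>0$, then $S_L$ is not concentrated on a great subsphere, since $S_K$ is not. If we had $\dim L\le n-1$, $S_L$ would be concentrated on a pair $\{\pm v\}$ or be $0$. So $L$ is a body with $S_L=x^{n-1}S_K=S_{xK}$, and Minkowski's uniqueness theorem gives $L=xK+b$. If $x=0$, then $V(K[n-1],L)=0$ with $K$ a body. By monotonicity of mixed volumes $L$ contains no nondegenerate segment, so $L$ is a point. In both cases $L=xK+b\equiv K$. $\square$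

## 12. Category, the recursive example, and symmetric bodies

**Proof of Theorem 1.** A limit of simplices that is a convex body is the convex hull of $n+1$ points (take limits of the vertices along a subsequence), hence a simplex. So the simplices are closed in the space of convex bodies. They have empty interior, since $\Delta+\epsilon B$ is never a simplex for $\epsilon>0$. Hence $\mathcal G$ minus the simplices is a dense $G_\delta$, it meets every nonempty open set of convex bodies, and by Proposition 2 none of its elements is weakly decomposable.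

*The example as a recursion.* Let $P_2$ be the regular cross-polytope centered at $0$; it is simplicial. Take $0<s_2<s_0(2,P_2)$. By Lemma 4(iv), $K_{s_2}(P_2)=-K_{s_2}(P_2)$, so $K_{s_2}(P_2)$ is not a simplex. Let $\mathcal B_2$ be a closed ball in $\mathcal K_n$ around $K_{s_2}(P_2)$, of radius less than $\tau(s_2,2,P_2)$, consisting of convex bodies none of which is a simplex; this is possible since simplices form a closed set. Given $\mathcal B_j$, choose a simplicial polytope $P_{j+1}$ in its interior, then $0<s_{j+1}<s_0(j+1,P_{j+1})$ with $K_{s_{j+1}}(P_{j+1})\in\operatorname{int}\mathcal B_j$, and a closed ball $\mathcal B_{j+1}\subset\mathcal B_j$ around $K_{s_{j+1}}(P_{j+1})$ of radius less than $\min(\tau(s_{j+1},j+1,P_{j+1}),\frac1{j+1})$. By completeness $\bigcap_j\mathcal B_j=\{K\}$ with $K=\lim_jK_{s_j}(P_j)$. As $K\in\mathcal B_j\subset\mathcal O_j$ for all $j$, $K\in\mathcal G$; it is a convex body, not a simplex, and by Proposition 2 not weakly decomposable. The choices can be made definite: take the first admissible $P_{j+1}$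 in a fixed enumeration of the simplicial polytopes with rational vertices, and $s_{j+1}$ and the radii of the form $1/N$ with $N$ least possible. The thresholds $s_0$ come from a compactness argument and are not numerically effective. $\blacksquare$

**Smoothness and strict convexity are residual,** both among all convex bodies and among the origin-symmetric ones. For each $k$, consider the set of bodies with a segment of length at least $1/k$ in the boundary, and the set of bodies with a boundary point having two unit normals at angle at least $1/k$. Both are closed: take limits of the segments, respectively of the points and normals; the limits stay in the boundary because an interior point of a limit body is eventually interior to the approximating bodies. Their complements are dense because smooth strictly convex bodies are dense. To see the latter, let $0\in\operatorname{int}K$ and $\epsilon>0$. Then $K+\epsilon B$ is smooth, so its polar $(K+\epsilon B)^\circ$ is strictly convex, $(K+\epsilon B)^\circ+\epsilon B$ is strictly convex and smooth,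 and so is its polar, which tends to $K$ as $\epsilon\to0$. All these operations preserve origin symmetry.

**Proof of Theorem 2(a).** By Section 10, $\mathcal G$ is a dense $G_\delta$, and by Proposition 2 none of its elements is weakly decomposable. Intersecting with the residual set of the preceding paragraph gives the second sentence. $\blacksquare$

**Proof of Theorem 2(b).** By Lemma 4(iv), $K_s(P)$ is origin-symmetric if $P$ is. Simplicial origin-symmetric polytopes are dense among origin-symmetric bodies. Indeed, polytopes $\operatorname{conv}\{\pm x_1,\dots,\pm x_N\}$ are dense; a facet of such a polytope cannot contain both $x_i$ and $-x_i$, since it would then contain the interior point $0$. For generic $x_1,\dots,x_N$ no $n+1$ points $\pm x_{i_0},\dots,\pm x_{i_n}$ with distinct indices lie in a hyperplane. So every facet contains at most $n$ of the points and is a simplex. Hence $\mathcal O_j\cap\{K=-K\}$ is open and dense in the space of origin-symmetric convex bodies. This space is closed in the space of convex bodies, which is open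 in $\mathcal K_n$, so it is a Baire space. Therefore $\bigcap_j\mathcal O_j\cap\{K=-K\}$ is a dense $G_\delta$ in it, and Proposition 2 applies to all its elements. Smoothness and strict convexity are residual in this space as well. $\blacksquare$

**Proof of Theorem 2(c).** By Test 2 simplices are not weakly decomposable; by Test 3 all other $n$-dimensional polytopes, which have at least $n+2$ facets, are. So a body as in Theorem 1 is not a polytope. $\blacksquare$
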